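# Multiple Eisenstein series and the grading by weight

Throughout, $\tau$ is a point of the upper half-plane $\mathbb H$ and $q=e^{2\pi i\tau}$.

## 1. Ordered lattices, multiple Eisenstein series, and the spaces $\mathcal E_k$

**Definition (lexicographic order).** On the lattice $\mathbb Z\tau+\mathbb Z$ put
$$m_1\tau+n_1\succ m_2\tau+n_2\quad:\Longleftrightarrow\quad m_1>m_2\ \text{ or }\ (m_1=m_2\text{ and }n_1>n_2).$$

This is a total order, and it is translation-invariant: $\lambda\succ\mu$ if and only if $\lambda-\mu\succ0$. So it is determined by its set of positive elements, those with $m>0$ together with those with $m=0$, $n>0$. This set is an open half-plane of lattice points plus half of its boundary line. For example $\tau-1000\succ 5\succ 0$.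

**Definition (multiple Eisenstein series).** For $r\ge1$ and integers $k_1,\dots,k_r\ge2$ let
$$\mathbb G_{k_1,\dots,k_r}(\tau)=\sum_{\substack{\lambda_1\succ\cdots\succ\lambda_r\succ0\\ \lambda_i\in\mathbb Z\tau+\mathbb Z}}\frac1{\lambda_1^{k_1}\cdots\lambda_r^{k_r}}.\tag{1}$$
For $k_1\ge3$ the sum converges absolutely. For $k_1=2$ the series is defined by Eisenstein summation,
$$\mathbb G_{k_1,\dots,k_r}(\tau)=\lim_{M\to\infty}\lim_{B\to\infty}S^{M,B}_{k_1,\dots,k_r}(\tau),\qquad S^{M,B}_{k_1,\dots,k_r}=\sum_{\substack{\lambda_1\succ\cdots\succ\lambda_r\succ0\\ \lambda_i=m_i\tau+n_i,\ |m_i|\le M,\ |n_i|\le B}}\frac1{\lambda_1^{k_1}\cdots\lambda_r^{k_r}}.\tag{2}$$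
All the points $\lambda_i$ are restricted to the same box, and the limit $B\to\infty$ is taken first. For $k_1\ge3$, formula (2) gives the same value as (1). For $r=0$ the series is set to be $1$. The **weight** of the index is $k_1+\dots+k_r$.

*Example: $r=1$.* The positive lattice points are $n>0$ on the line $m=0$, and all $n\in\mathbb Z$ on each line $m>0$. Hence
$$\mathbb G_k(\tau)=\zeta(k)+\sum_{m>0}\sum_{n\in\mathbb Z}\frac1{(m\tau+n)^k}=\zeta(k)+\frac{(-2\pi i)^k}{(k-1)!}\sum_{n\ge1}\sigma_{k-1}(n)q^n ,$$
where the second equality is the Lipschitz formula $\sum_{n\in\mathbb Z}(\tau+n)^{-k}=\frac{(-2\pi i)^k}{(k-1)!}\sum_{d\ge1}d^{k-1}q^d$ $(k\ge2)$ applied at $m\tau$, and $\sigma_{k-1}(n)=\sum_{d\mid n}d^{k-1}$. For $k=2$ this is exactly what (2) prescribes. The first two cases are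
$$\mathbb G_2=\zeta(2)-4\pi^2(q+3q^2+\cdots),\qquad \mathbb G_3=\zeta(3)+4\pi^3i\,(q+5q^2+\cdots).$$
Since $\zeta(2)\cdot(-24)=-4\pi^2$, we have $\mathbb G_2=\zeta(2)E_2$ with $E_2=1-24\sum_{n\ge1}\sigma_1(n)q^n$. For even $k\ge4$ the substitution $\lambda\mapsto-\lambda$ shows that $2\mathbb G_k=\sum_{\lambda\ne0}\lambda^{-k}$, the usual Eisenstein series of weight $k$ for $SL_2(\mathbb Z)$.

**Definition (multiple zeta values).** For $k_1\ge2$ and $k_2,\dots,k_r\ge1$ let $\zeta(k_1,\dots,k_r)=\sum_{m_1>\cdots>m_r>0}m_1^{-k_1}\cdots m_r^{-k_r}$. Let $\mathcal Z$ be the $\mathbb Q$-vector space spanned by all of these together with $1$.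

*Example.* $\zeta(2)=\pi^2/6$. Splitting the double sum $\zeta(2)^2$ according to $m_1>m_2$, $m_1<m_2$, $m_1=m_2$ gives $\zeta(2)^2=2\zeta(2,2)+\zeta(4)$.

We take the following facts as given. The functions $\mathbb G_{k_1,\dots,k_r}$ are holomorphic on $\mathbb H$, and
$$\mathbb G_{k_1,\dots,k_r}(\tau)=\zeta(k_1,\dots,k_r)+\sum_{n>0}a_{k_1,\dots,k_r}(n)q^n,\qquad a_{k_1,\dots,k_r}(n)\in\mathcal Z[\pi i].\tag{3}$$
In particular each of them is invariant under $\tau\mapsto\tau+1$.

**Definition (the spaces $\mathcal E$ and $\mathcal E_k$).** Let $\mathcal E$ be the $\mathbb Q$-vector space of functions spanned by all $\mathbb G_{k_1,\dots,k_r}$ with $r\ge0$ and all $k_i\ge2$. Let $\mathcal E_k$ be the $\mathbb Q$-subspace spanned by those of weight $k$.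

*Example.* $\mathcal E_0=\mathbb Q$, $\mathcal E_1=0$, $\mathcal E_2=\mathbb Q\,\mathbb G_2$, $\mathcal E_3=\mathbb Q\,\mathbb G_3$, and $\mathcal E_4$ is spanned by $\mathbb G_4$ and $\mathbb G_{2,2}$.

Clearly $\mathcal E=\sum_k\mathcal E_k$. It is also a known fact that $\mathcal E$ is a $\mathbb Q$-algebra and that $\mathcal E_{k_1}\cdot\mathcal E_{k_2}\subset\mathcal E_{k_1+k_2}$.

## 2. Linear relations between different weights

Each generator of $\mathcal E$ carries a weight, but the weight is read off from the index and not from the function. Could two different recipes give the same function? That is: can a finite sum $\sum_kf_k$ with $f_k\in\mathcal E_k$ vanish without every $f_k$ vanishing? The conjecture to be decided says that this never happens. It is true.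

**Theorem 2.** $\mathcal E=\bigoplus_{k\ge0}\mathcal E_k$.

(Theorem 1, from which it follows, comes in Section 4.) We begin with two cases that can be done by hand.

*Weights $0,2,3$.* Suppose $c+a\mathbb G_2+b\mathbb G_3=0$. The coefficients of $q$ and $q^2$ give
$$-4\pi^2a+4\pi^3i\,b=0,\qquad -12\pi^2a+20\pi^3i\,b=0.$$
Subtracting three times the first equation from the second gives $8\pi^3i\,b=0$. So $b=0$, then $a=0$, then $c=0$.

This worked because we knew two coefficients of each function completely. In general, comparing constant terms in (3) turns a relation $\sum_kf_k=0$ into a $\mathbb Q$-linear relation among multiple zeta values of different weights, and none of the facts listed above tells us that such a relation must be trivial. Higher coefficients lead to the same kind of question in $\mathcal Z[\pi i]$. We look for an argument that avoids the arithmetic of the coefficients.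

*Modular forms.* Suppose each $f_k$ is a modular form of weight $k$ for $SL_2(\mathbb Z)$, for instance a polynomial in $\mathbb G_4$ and $\mathbb G_6$, and $\sum_kf_k=0$. Evaluate at $\gamma\tau$, where $\gamma\in SL_2(\mathbb Z)$ has bottom row $(1,d)$. This gives $\sum_k(\tau+d)^kf_k(\tau)=0$ for every $d\in\mathbb Z$. For fixed $\tau$ the polynomial $\sum_kf_k(\tau)X^k$ has infinitely many zeros, so all $f_k(\tau)=0$. No coefficient was looked at: the automorphy factor $(c\tau+d)^k$ separates the weights.

## 3. The half-plane that $\tau\mapsto-1/\tau$ sees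

The natural plan is to extend the modular argument to all of $\mathcal E$. So we compute what a matrix does to a multiple Eisenstein series.

**Transport formula.** Let $\gamma=\begin{pmatrix}\alpha&\beta\\c&d\end{pmatrix}\in SL_2(\mathbb Z)$. For $\lambda=m\,\gamma\tau+n$ put
$$\mu=(c\tau+d)\lambda=m(\alpha\tau+\beta)+n(c\tau+d)=p\tau+s,\qquad p=\alpha m+cn,\quad s=\beta m+dn.$$
Because $\alpha d-\beta c=1$, this is a group isomorphism $\mathbb Z\,\gamma\tau+\mathbb Z\to\mathbb Z\tau+\mathbb Z$, with inverse $m=dp-cs$, $n=-\beta p+\alpha s$. It carries the lexicographic order in $(m,n)$ to a translation-invariant total order $\succ_\gamma$ on $\mathbb Z\tau+\mathbb Z$: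
$$p\tau+s\succ_\gamma0\iff dp-cs>0\ \text{ or }\ (dp-cs=0\text{ and }-\beta p+\alpha s>0).\tag{4}$$
Since $\lambda_i^{-k_i}=(c\tau+d)^{k_i}\mu_i^{-k_i}$, the absolutely convergent sum (1) at the point $\gamma\tau$ becomes, for $k_1\ge3$ and $k=\sum k_i$,
$$(c\tau+d)^{-k}\,\mathbb G_{k_1,\dots,k_r}(\gamma\tau)=\sum_{\mu_1\succ_\gamma\cdots\succ_\gamma\mu_r\succ_\gamma0}\mu_1^{-k_1}\cdots\mu_r^{-k_r}.\tag{5}$$

So the summand is the right one and the factor $(c\tau+d)^k$ is the right one. What changes is the order: $\succ_\gamma$ has the positive half-plane $dp-cs>0$, while the lexicographic order has $p>0$.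

*Where the modular argument stops.* Take $\gamma\tau=-1/\tau$, that is $(\alpha,\beta,c,d)=(0,-1,1,0)$, and the series $\mathbb G_3$. By (4), $p\tau+s\succ_\gamma0$ means $s<0$, or $s=0$ and $p>0$. Put
$$X=\sum_{p>0,\,s<0}(p\tau+s)^{-3},\qquad Y=\sum_{p>0,\,s>0}(p\tau+s)^{-3}.$$
Sorting the points of the two half-planes by quadrants and half-axes gives
$$\mathbb G_3(\tau)=\zeta(3)+\zeta(3)\tau^{-3}+X+Y,\qquad \tau^{-3}\,\mathbb G_3(-1/\tau)=-\zeta(3)+\zeta(3)\tau^{-3}+X-Y.$$
The difference is $2\zeta(3)+2Y$. This is not zero: for $\tau=iy$ with $y\ge1$ the terms of $Y$ are bounded by $(p^2+s^2)^{-3/2}$, which is summable, and each term tends to $0$ as $y\to\infty$, so the difference tends to $2\zeta(3)\neq0$. Thus $\mathbb G_3$ is not modular of weight $3$. The obstruction is visible: the two half-planes differ by a whole quadrant and half a line.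

## 4. Half-planes that converge to the lexicographic one

By (4) the positive half-plane of $\succ_\gamma$ is $dp-cs>0$. It is close to $p>0$ when $d$ is positive and much larger than $|c|$. For such matrices the factor $c\tau+d$ is large as well, and this is what separates weights. So take bottom row $(-1,N)$ with $N\to\infty$:
$$\gamma=\begin{pmatrix}0&1\\-1&N\end{pmatrix},\qquad \gamma\tau=\frac1{N-\tau},\qquad c\tau+d=N-\tau.$$
By (4) the transported order, which we call $\succ_N$, is
$$p\tau+s\succ_N0\iff s+pN>0\ \text{ or }\ (s+pN=0\text{ and }-p>0).\tag{6}$$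
Instead of asking for exact invariance, we ask for invariance in the limit.

**Theorem 1.** For every $k\ge0$, $f\in\mathcal E_k$ and $\tau\in\mathbb H$,
$$\lim_{N\to\infty}(N-\tau)^{-k}f\Big(\frac1{N-\tau}\Big)=f(\tau).\tag{7}$$

When (7) holds for a function $f$, a number $k$ and all $\tau\in\mathbb H$, we say that $f$ satisfies (7) in weight $k$.

**Proof of Theorem 2 from Theorem 1.** The purpose of this step is to see that the limit property alone gives directness. Suppose $\sum_{k=0}^Kf_k=0$ with $f_k\in\mathcal E_k$. Evaluate at $\frac1{N-\tau}$ and multiply by $(N-\tau)^{-K}$: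
$$0=(N-\tau)^{-K}f_K\Big(\frac1{N-\tau}\Big)+\sum_{k<K}(N-\tau)^{k-K}\Big[(N-\tau)^{-k}f_k\Big(\frac1{N-\tau}\Big)\Big].\tag{8}$$
By (7) each bracket converges as $N\to\infty$, and $(N-\tau)^{k-K}\to0$ for $k<K$. So the sum over $k<K$ tends to $0$, while the first term tends to $f_K(\tau)$. Hence $f_K(\tau)=0$ for every $\tau\in\mathbb H$. The remaining relation is $\sum_{k<K}f_k=0$, and induction on $K$ gives $f_k=0$ for all $k$. $\square$

It remains to prove Theorem 1.

*The case $\mathbb G_3$ by hand.* Let $P$ and $P_N$ be the sets of positive points for the lexicographic order and for $\succ_N$. By (6), $P\setminus P_N$ consists of the points with $p>0$ and $s\le-pN$, and $P_N\setminus P=-(P\setminus P_N)$. Since $\mu^{-3}$ is odd, (5) gives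
$$\mathbb G_3(\tau)-(N-\tau)^{-3}\,\mathbb G_3\Big(\frac1{N-\tau}\Big)=2\sum_{p>0,\ s\le-pN}(p\tau+s)^{-3}.$$
All points on the right have $|s|\ge N$, so the right-hand side is bounded by a tail of the convergent series $\sum_{\mu\ne0}|\mu|^{-3}$ and tends to $0$. The quadrant of Section 3 has become a thin sector that escapes to infinity.

*What is missing in depth two.* Consider $\mathbb G_{3,2}$. Every fixed pair $(\mu_1,\mu_2)$ is eventually ordered by $\succ_N$ as it is lexicographically. To pass to the limit we must control the far-away pairs uniformly in $N$. Bounding by the sum over all pairs of nonzero lattice points does not work: there are $8j$ points of $\mathbb Z^2$ with $\max(|p|,|s|)=j$, so $\sum_{\mu_2\ne0}\max(|p_2|,|s_2|)^{-2}=\sum_j8j\cdot j^{-2}=\infty$. The condition $0\prec_N\mu_2\prec_N\mu_1$ has to be used, and it confines $\mu_2$ to a strip which turns with $N$. The next section gives an estimate on such strips that does not depend on their direction.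

## 5. A strip estimate uniform in the order

Identify $\mathbb Z\tau+\mathbb Z$ with $\mathbb Z^2$ by $\mu=p\tau+s\leftrightarrow(p,s)$ and put $\|\mu\|=\max(|p|,|s|)$. For fixed $\tau$ there is $\delta>0$ with $|\mu|\ge\delta\|\mu\|$ for all $\mu$. Indeed, with $y=\operatorname{Im}\tau$ we have $|\mu|\ge y|p|$ and $|s|\le|\mu|+|p||\tau|\le|\mu|(1+|\tau|/y)$, so $\delta=\min\big(y,\frac y{y+|\tau|}\big)$ works.

**Definition ($a$-order).** Let $a\in[0,1]$. An $a$-order is a translation-invariant total order $\succ$ on $\mathbb Z^2$ such that $(p,s)\succ0$ implies $p+as\ge0$. The **sign** of $\mu\ne0$ under $\succ$ is $+$ if $\mu\succ0$ and $-$ otherwise.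

*Examples.* The lexicographic order is a $0$-order, since $(p,s)\succ0$ implies $p\ge0$. The order $\succ_N$ in (6) is a $\frac1N$-order, since positivity implies $s+pN\ge0$. For $N=2$ the lexicographically positive vector $(1,-3)$ is negative, because $-3+2=-1<0$. So is $(1,-2)$, which lies on the boundary line $s+2p=0$ and has $-p<0$. For $N=4$ both vectors are positive.

**Lemma 1.** Let $0<\eta\le\frac12$. There is a constant $C=C(\eta)$ such that for every $a\in[0,1]$, every $a$-order $\succ$ and every $\mu\succ0$ with $R=\|\mu\|\ (\ge1)$,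
$$\sum_{0\prec\nu\prec\mu}\|\nu\|^{-(2-\eta)}\le CR^\eta.$$

**Proof.** Write $\mu=(p,s)$ and $\nu=(p',s')$. Since $\nu\succ0$ and $\mu-\nu\succ0$, the definition of an $a$-order gives
$$0\le p'+as'\le p+as\le2R.\tag{9}$$
So $\nu$ lies in a strip whose width is of size $R$. Inside the box of size $R$ we sum over everything. Outside the box, the strip is essentially one-dimensional. Accordingly, split the sum into three parts.

**Part 1: $\|\nu\|\le R$.** There are $8j$ points of norm $j$, so the contribution is at most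
$$\sum_{j=1}^R8j\cdot j^{-(2-\eta)}=8\sum_{j=1}^Rj^{\eta-1}\le8\Big(1+\int_1^Rx^{\eta-1}\,dx\Big)\le8\Big(1+\frac{R^\eta}\eta\Big).$$

**Part 2: $|s'|>R$.** For a given $s'$, (9) puts $p'$ in the interval $[-as',2R-as']$ of length $2R$, which contains at most $2R+1\le3R$ integers. Also $\|\nu\|\ge|s'|$. Counting both signs of $s'$, the contribution is at most
$$2\cdot3R\sum_{s>R}s^{-(2-\eta)}\le6R\int_R^\infty x^{-2+\eta}\,dx=6R\cdot\frac{R^{-1+\eta}}{1-\eta}\le12R^\eta,$$
where the last step uses $\eta\le\frac12$.

**Part 3: $|s'|\le R<|p'|$.** Here $|as'|\le R$ because $a\le1$, so (9) gives $-R\le p'\le3R$. Together with $|p'|>R$ this means $p'\in(R,3R]$, which leaves $2R$ values. There are $2R+1\le3R$ values of $s'$. Hence there are at most $6R^2$ points, each of norm at least $R$, and they contribute at most $6R^2\cdot R^{-(2-\eta)}=6R^\eta$.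

Since $R^\eta\ge1$, the total is at most $CR^\eta$ with $C=26+8/\eta$. $\square$

The exponent $2-\eta$ in place of $2$ is a reserve: in the next proof the unused factor $\|\nu\|^{-\eta}$ makes the tails small.

**Lemma 2.** Fix $\tau$, integers $k_1\ge3$, $k_2,\dots,k_r\ge2$ $(r\ge1)$, and a bounded function $\Phi:(\mathbb Z^2)^r\to\mathbb C$. For an $a$-order $\succ$ with $a\in[0,1]$ put
$$S_\succ=\sum_{\mu_1\succ\cdots\succ\mu_r\succ0}\Phi(\mu_1,\dots,\mu_r)\,\mu_1^{-k_1}\cdots\mu_r^{-k_r}.$$
This converges absolutely. Let $\succ_N$ be $a_N$-orders with $a_N\in[0,1]$ such that for every fixed $\mu\ne0$ the sign of $\mu$ under $\succ_N$ equals its lexicographic sign for all large $N$. Then $S_{\succ_N}\to S_{\mathrm{lex}}$.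

(In this lemma $\succ_N$ is any such sequence of orders, not only (6).)

**Proof.**

**Step 1: a bound that is uniform in the order.** Let $\eta=\frac1{2r}\le\frac12$ and let $C=C(\eta)$. In a chain $\mu_1\succ\cdots\succ\mu_r\succ0$ every $\mu_i$ with $i\ge2$ satisfies $0\prec\mu_i\prec\mu_1$. Fix $\mu_1$ and enlarge the sum over $(\mu_2,\dots,\mu_r)$ by keeping only these conditions. It becomes a product of $r-1$ sums, each at most $C\|\mu_1\|^\eta$ by Lemma 1. Therefore
$$\sum_{\mu_1\succ\cdots\succ\mu_r\succ0}\|\mu_1\|^{-(3-\eta)}\prod_{i\ge2}\|\mu_i\|^{-(2-\eta)}\le\sum_{\mu_1\ne0}\|\mu_1\|^{-3+\eta}\big(C\|\mu_1\|^\eta\big)^{r-1}=8C^{r-1}\sum_{j\ge1}j^{-2+r\eta}=:A.$$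
Since $r\eta=\frac12$, the last series is $\sum_jj^{-3/2}$, so $A<\infty$. The number $A$ depends on $r$ only, not on $a$ or on the order.

**Step 2: absolute convergence and uniformly small tails.** Put $e_1=3$ and $e_i=2$ for $i\ge2$, so $k_i\ge e_i$. Since $\|\mu_i\|\ge1$,
$$|\mu_i|^{-k_i}\le\delta^{-k_i}\|\mu_i\|^{-k_i}\le\delta^{-k_i}\|\mu_i\|^{-e_i}=\delta^{-k_i}\|\mu_i\|^{-(e_i-\eta)}\,\|\mu_i\|^{-\eta}.$$
Dropping the factors $\|\mu_i\|^{-\eta}\le1$, Step 1 shows that $S_\succ$ converges absolutely. For tuples with $\max_i\|\mu_i\|>L$, where $L\ge1$, we keep these factors; their product is at most $L^{-\eta}$. So such tuples contribute to $S_\succ$ at most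
$$\|\Phi\|_\infty\,\delta^{-\sum k_i}\,L^{-\eta}A\tag{10}$$
in absolute value, for every order under consideration, including the lexicographic one.

**Step 3: the finite part.** Whether a tuple with all $\|\mu_i\|\le L$ is a chain depends only on the signs of $\mu_r$ and of the differences $\mu_i-\mu_{i+1}$. (If a difference is $0$, the tuple is a chain for no order.) Only finitely many vectors occur. So for all sufficiently large $N$ the part of $S_{\succ_N}$ with all $\|\mu_i\|\le L$ equals the corresponding part of $S_{\mathrm{lex}}$.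

By (10), $\limsup_{N\to\infty}|S_{\succ_N}-S_{\mathrm{lex}}|\le2\|\Phi\|_\infty\,\delta^{-\sum k_i}L^{-\eta}A$ for every $L$. Let $L\to\infty$. $\square$

## 6. The generators with $k_1\ge3$, and $\mathbb G_2$

**Step A: $\mathbb G_{k_1,\dots,k_r}$ with $k_1\ge3$ satisfies (7) in weight $k=\sum k_i$.** We only have to check that the orders (6) satisfy the hypotheses of Lemma 2. For $N\ge1$ the order $\succ_N$ is a $\frac1N$-order, as noted above, and $\frac1N\in[0,1]$. Fix $(p,s)\ne0$ and let $N>|s|$. If $p\ne0$, then $|pN|\ge N>|s|$, so $s+pN$ is nonzero and has the sign of $p$. If $p=0$, then $s+pN=s\ne0$. In both cases the sign under $\succ_N$ is the lexicographic sign. Now (5) for our matrix reads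
$$(N-\tau)^{-k}\,\mathbb G_{k_1,\dots,k_r}\Big(\frac1{N-\tau}\Big)=\sum_{\mu_1\succ_N\cdots\succ_N\mu_r\succ_N0}\mu_1^{-k_1}\cdots\mu_r^{-k_r},$$
and Lemma 2 with $\Phi=1$ says that the right-hand side tends to $\mathbb G_{k_1,\dots,k_r}(\tau)$.

For $k_1=2$ this argument is not available: the outer sum in Step 1 of Lemma 2 would be $\sum_jj\cdot j^{-2+r\eta}$, which diverges. We treat $\mathbb G_2$ directly and then reduce the other series to it.

**Step B: $\mathbb G_2$ satisfies (7) in weight $2$.** Recall the classical transformation formula $E_2(-1/\tau)=\tau^2E_2(\tau)+\frac{6\tau}{\pi i}$ (Serre, *A Course in Arithmetic*, Ch. VII, §4.4; Zagier in *The 1-2-3 of Modular Forms*, §2.3). Multiplying by $\zeta(2)=\pi^2/6$ gives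
$$\mathbb G_2(-1/\tau)=\tau^2\,\mathbb G_2(\tau)-\pi i\tau.\tag{11}$$
Replace $\tau$ by $\tau-N$, use $\mathbb G_2(\tau-N)=\mathbb G_2(\tau)$, and divide by $(N-\tau)^2$:
$$(N-\tau)^{-2}\,\mathbb G_2\Big(\frac1{N-\tau}\Big)=\mathbb G_2(\tau)-\frac{\pi i}{\tau-N}\longrightarrow\mathbb G_2(\tau).$$

**Step C: formal properties.** We shall combine functions, so we record what (7) permits. For fixed $k$ the functions satisfying (7) in weight $k$ form a vector space. If $f$ satisfies (7) in weight $k$ and $g$ in weight $l$, then $fg$ satisfies it in weight $k+l$, because the limit of a product is the product of the limits. The constant $1$ satisfies it in weight $0$.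

## 7. Removing leading twos with the stuffle product

**Step D: a product formula.** The aim is to express series with $k_1=2$ through $\mathbb G_2$ and series with $k_1\ge3$. Work in a finite box as in (2). In the product $S^{M,B}_2\cdot S^{M,B}_{k_1,\dots,k_r}$ the point $\lambda\succ0$ of the first factor is either distinct from all of $\lambda_1\succ\cdots\succ\lambda_r$, in which case it falls into exactly one of the $r+1$ gaps, or equal to exactly one $\lambda_i$. Hence
$$S^{M,B}_2\,S^{M,B}_{k_1,\dots,k_r}=\sum_{i=0}^rS^{M,B}_{k_1,\dots,k_i,2,k_{i+1},\dots,k_r}+\sum_{i=1}^rS^{M,B}_{k_1,\dots,k_i+2,\dots,k_r}.$$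
The limit $\lim_M\lim_B$ exists for every term by the definition of the series, so
$$\mathbb G_2\,\mathbb G_{k_1,\dots,k_r}=\sum_{i=0}^r\mathbb G_{k_1,\dots,k_i,2,k_{i+1},\dots,k_r}+\sum_{i=1}^r\mathbb G_{k_1,\dots,k_i+2,\dots,k_r}.\tag{12}$$

*Examples.*
$$\mathbb G_2^2=2\,\mathbb G_{2,2}+\mathbb G_4,\qquad \mathbb G_2\mathbb G_3=\mathbb G_{2,3}+\mathbb G_{3,2}+\mathbb G_5,\qquad \mathbb G_2\mathbb G_{2,3}=2\,\mathbb G_{2,2,3}+\mathbb G_{2,3,2}+\mathbb G_{4,3}+\mathbb G_{2,5}.$$
The first two can be solved at once for $\mathbb G_{2,2}=\frac12(\mathbb G_2^2-\mathbb G_4)$ and $\mathbb G_{2,3}=\mathbb G_2\mathbb G_3-\mathbb G_{3,2}-\mathbb G_5$. The third gives $\mathbb G_{2,2,3}$ in terms of series with fewer leading twos.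

**Step E: every $\mathbb G_{k_1,\dots,k_r}$ satisfies (7) in weight $k=\sum k_i$.** Write the index as $(\{2\}^b,w)$, where $\{2\}^b$ means $b$ entries equal to $2$ and $w$ is empty or has first entry $\ge3$. Thus $b$ is the number of leading twos. We induct on $b$, for all indices simultaneously.

If $b=0$, the series is the constant $1$ or is covered by Step A. Let $b\ge1$ and apply (12) to the index $(\{2\}^{b-1},w)$. The terms on the right are of four kinds:

* Inserting $2$ in one of the $b$ positions before $w$ gives $(\{2\}^b,w)$. Together these terms are $b\cdot\mathbb G_{\{2\}^b,w}$.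
* Inserting $2$ somewhere after the first entry of $w$ (if $w$ is not empty) gives an index with exactly $b-1$ leading twos, because the entry in position $b$ is still the first entry of $w$, which is $\ge3$.
* Adding $2$ to one of the $b-1$ leading entries turns it into a $4$, so at most $b-2$ leading twos remain.
* Adding $2$ to an entry of $w$ leaves exactly $b-1$ leading twos, because the first entry of $w$ stays $\ge3$.

All these indices have weight $k$. Solving for the first kind,
$$\mathbb G_{\{2\}^b,w}=\frac1b\Big(\mathbb G_2\,\mathbb G_{\{2\}^{b-1},w}-\sum(\text{series of weight }k\text{ with fewer than }b\text{ leading twos})\Big).\tag{13}$$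
By the induction hypothesis $\mathbb G_{\{2\}^{b-1},w}$ satisfies (7) in weight $k-2$, and the subtracted series satisfy it in weight $k$. By Step B, $\mathbb G_2$ satisfies it in weight $2$. By Step C the right-hand side of (13) satisfies (7) in weight $k$. $\square$

By linearity (Step C), every $f\in\mathcal E_k$ satisfies (7) in weight $k$. This proves Theorem 1, and with it Theorem 2. $\blacksquare$

*Remark on the limits in (2).* The existence of the Eisenstein limits for $k_1=2$ is part of the definition, but the same recursion yields it. For fixed $M$ only finitely many $m$ occur, and $\sum_n|m\tau+n|^{-2}$ converges for each (omitting $n=0$ when $m=0$). So the limits $S^M=\lim_BS^{M,B}$ exist, and they satisfy the box identity. We have $S^M_2=\zeta(2)-4\pi^2\sum_{m\le M}\sum_{d\ge1}d\,q^{md}$, which converges as $M\to\infty$. For $k_1\ge3$ the $S^M$ converge by absolute convergence. The induction of Step E, applied to the $S^M$, then gives convergence for every index.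

## 8. Rational function coefficients, recovery of components, and constants

Let $\mathbb C\mathcal E_k$ be the $\mathbb C$-span of $\mathcal E_k$, and let $\mathbb C(\tau)\cdot\mathcal E_k$ be the span of all products of a rational function of $\tau$ with an element of $\mathcal E_k$, inside the meromorphic functions on $\mathbb H$. For example, $(\tau^2+1)^{-1}\,\mathbb G_4+\sqrt2\,\mathbb G_{2,2}$ lies in $\mathbb C(\tau)\cdot\mathcal E_4$.

**Theorem 3.**

1. The subspaces $\mathbb C(\tau)\cdot\mathcal E_k$ $(k\ge0)$ of the space of meromorphic functions on $\mathbb H$ are in direct sum. In particular $\sum_k\mathbb C\,\mathcal E_k$ is direct.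
2. If $f=\sum_{k\le K}f_k$ with $f_k\in\mathbb C\mathcal E_k$, then $f_K(\tau)=\lim_{N\to\infty}(N-\tau)^{-K}f\big(\frac1{N-\tau}\big)$, so all components can be recovered recursively. A function $f\in\mathcal E$ lies in $\mathcal E_k$ if and only if it satisfies (7) in weight $k$.
3. $\mathcal E\cap\mathbb C=\mathbb Q$. In particular, $\mathcal E_k$ contains no nonzero constant for $k\ge1$.

**Proof of (2).** By Step C, (7) extends from $\mathcal E_k$ to $\mathbb C\mathcal E_k$. The computation (8), with $f\big(\frac1{N-\tau}\big)(N-\tau)^{-K}$ on the left in place of $0$, gives the limit formula for $f_K$. Then subtract $f_K$ and continue with $K-1$.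

In the second statement, "only if" is Theorem 1. For "if", let $f\in\mathcal E$ satisfy (7) in weight $k$. We may assume $f\ne0$. Write $f=\sum_{j\le K}f_j$ with $f_j\in\mathcal E_j$ and $f_K\ne0$, so that $(N-\tau)^{-K}f\big(\frac1{N-\tau}\big)\to f_K(\tau)$ for every $\tau$. Choose $\tau_0$ with $f_K(\tau_0)\ne0$.

* If $K>k$, then $(N-\tau_0)^{-K}f\big(\frac1{N-\tau_0}\big)=(N-\tau_0)^{k-K}\cdot(N-\tau_0)^{-k}f\big(\frac1{N-\tau_0}\big)\to0\cdot f(\tau_0)=0$. This contradicts $f_K(\tau_0)\ne0$.
* If $K<k$, then $(N-\tau)^{-k}f\big(\frac1{N-\tau}\big)=(N-\tau)^{K-k}\cdot(N-\tau)^{-K}f\big(\frac1{N-\tau}\big)\to0$ for every $\tau$. By (7) in weight $k$ the limit is $f(\tau)$, so $f=0$, a contradiction.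

Hence $K=k$. The same expression then has the limits $f(\tau)$ and $f_K(\tau)$, so $f=f_K\in\mathcal E_k$.

**Proof of (1).** That $\sum_k\mathbb C\mathcal E_k$ is direct follows from (8) exactly as for Theorem 2, since (7) holds on $\mathbb C\mathcal E_k$. To pass to rational coefficients we use periodicity. Let $\sum_kg_k=0$ be a finite sum with $g_k\in\mathbb C(\tau)\cdot\mathcal E_k$. After multiplying by a nonzero polynomial that clears all denominators, we may write $g_k=\sum_j\tau^jf_{k,j}$ with finitely many $f_{k,j}\in\mathbb C\mathcal E_k$. Put $F_j=\sum_kf_{k,j}$, so $\sum_j\tau^jF_j(\tau)=0$ on $\mathbb H$. Each $F_j$ is invariant under $\tau\mapsto\tau+1$ by (3). Replacing $\tau$ by $\tau+n$ gives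
$$\sum_j(\tau+n)^jF_j(\tau)=0\qquad\text{for all }n\in\mathbb Z.$$
For fixed $\tau$ the polynomial $\sum_jF_j(\tau)X^j$ has the infinitely many zeros $X=\tau+n$, so $F_j(\tau)=0$ for all $j$. Thus $\sum_kf_{k,j}=0$ for each $j$, and the $\mathbb C$-linear case gives $f_{k,j}=0$ for all $k$ and $j$. Hence $g_k=0$.

**Proof of (3).** Let $c\in\mathcal E\cap\mathbb C$ and write $c=\sum_kf_k$ with $f_k\in\mathcal E_k$. Since $c\in\mathbb C\mathcal E_0$, the identity $(f_0-c)+\sum_{k\ge1}f_k=0$ is a relation in the direct sum $\bigoplus_k\mathbb C\mathcal E_k$. So $f_k=0$ for $k\ge1$ and $c=f_0\in\mathcal E_0=\mathbb Q$. In particular a constant in $\mathcal E_k$ with $k\ge1$ lies in $\mathbb C\mathcal E_0\cap\mathbb C\mathcal E_k=0$. $\square$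

## 9. Level $\ell$

Let $\ell\ge1$ and let $\Gamma(\ell)$ be the group of matrices in $SL_2(\mathbb Z)$ congruent to the identity modulo $\ell$. For functions $\varphi_i:(\mathbb Z/\ell)^2\to\mathbb C$ and $k_1\ge3$, $k_2,\dots,k_r\ge2$ let
$$\mathbb G^\varphi_{k_1,\dots,k_r}(\tau)=\sum_{\lambda_1\succ\cdots\succ\lambda_r\succ0}\ \prod_{i=1}^r\varphi_i(m_i,n_i)\,\lambda_i^{-k_i},\qquad\lambda_i=m_i\tau+n_i.$$
This converges absolutely by Lemma 2. For example, take $\ell=2$, $r=1$, and let $\varphi$ be $1$ on the class $(0,1)$ and $0$ elsewhere; then $\mathbb G^\varphi_3$ is the sum of $(m\tau+n)^{-3}$ over the positive lattice points with $m$ even and $n$ odd.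

**Theorem 4.** Let $\mathcal A^{(\ell)}$ be the $\mathbb C$-algebra generated by all the series $\mathbb G^\varphi_{k_1,\dots,k_r}$ above, all $\mathbb G_{k_1,\dots,k_r}$ with $k_i\ge2$, and all holomorphic modular forms on $\Gamma(\ell)$. Let $\mathcal A^{(\ell)}_k$ be the span of products of generators of total weight $k$. Then $\mathcal A^{(\ell)}=\bigoplus_k\mathcal A^{(\ell)}_k$.

**Choice of matrices.** The matrix of Section 4 sends $(m,n)$ to $(p,s)=(-n,m+nN)$, which changes residue classes modulo $\ell$ and so spoils the weights $\varphi_i$. We need matrices in $\Gamma(\ell)$ whose bottom row $(c,d)$ has $d$ positive and much larger than $|c|$. Take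
$$\gamma_N=\begin{pmatrix}1&-\ell N\\-\ell&1+\ell^2N\end{pmatrix},\qquad j_N=-\ell\tau+1+\ell^2N\qquad(N\ge1).$$
The determinant is $1+\ell^2N-\ell^2N=1$, so $\gamma_N\in\Gamma(\ell)$. For $\ell=2$, $N=1$ it is $\begin{pmatrix}1&-2\\-2&5\end{pmatrix}$. Moreover $|j_N|\to\infty$.

**Reduction to generators.** We show that for all $k$, all $f\in\mathcal A^{(\ell)}_k$ and all $\tau\in\mathbb H$,
$$j_N^{-k}f(\gamma_N\tau)\longrightarrow f(\tau)\qquad(N\to\infty).\tag{14}$$
Directness then follows as in (8): from $\sum_{k\le K}f_k=0$, evaluate at $\gamma_N\tau$, multiply by $j_N^{-K}$, and let $N\to\infty$. The terms with $k<K$ carry $j_N^{k-K}\to0$ times a convergent factor, so $f_K(\tau)=0$; then induct on $K$. Property (14) is linear for fixed $k$ and multiplicative, as in Step C, so it suffices to check generators.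

**Modular forms on $\Gamma(\ell)$.** If $f$ has weight $k$, then $f(\gamma_N\tau)=j_N^kf(\tau)$, so (14) is an equality for every $N$.

**The series $\mathbb G_2$.** We need the transformation of $\mathbb G_2$ under a general $\gamma\in SL_2(\mathbb Z)$ with bottom row $(c,d)$:
$$\mathbb G_2(\gamma\tau)=(c\tau+d)^2\,\mathbb G_2(\tau)-\pi i\,c(c\tau+d).\tag{15}$$
This is in the references quoted for (11), and it follows from (11) as follows. Put $y=\operatorname{Im}\tau$ and $\mathbb G_2^*(\tau)=\mathbb G_2(\tau)-\frac\pi{2y}$. Since $\operatorname{Im}(-1/\tau)=y/|\tau|^2$,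
$$\mathbb G_2^*(-1/\tau)-\tau^2\,\mathbb G_2^*(\tau)=-\pi i\tau-\frac\pi{2y}\,\tau(\bar\tau-\tau)=-\pi i\tau+\pi i\tau=0.$$
Also $\mathbb G_2^*(\tau+1)=\mathbb G_2^*(\tau)$. As $\tau\mapsto\tau+1$ and $\tau\mapsto-1/\tau$ generate the action of $SL_2(\mathbb Z)$ and the weight $2$ is even, $\mathbb G_2^*(\gamma\tau)=(c\tau+d)^2\,\mathbb G_2^*(\tau)$ for all $\gamma$. With $\operatorname{Im}\gamma\tau=y/|c\tau+d|^2$ this says
$$\mathbb G_2(\gamma\tau)-(c\tau+d)^2\,\mathbb G_2(\tau)=\frac\pi{2y}(c\tau+d)\big(c\bar\tau+d-c\tau-d\big)=\frac\pi{2y}(c\tau+d)(-2icy)=-\pi i\,c(c\tau+d).$$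
Applying (15) with $c=-\ell$ gives $j_N^{-2}\,\mathbb G_2(\gamma_N\tau)=\mathbb G_2(\tau)+\pi i\ell/j_N\to\mathbb G_2(\tau)$.

**The series $\mathbb G^\varphi$ with $k_1\ge3$.** We repeat Step A with the transport of Section 3 for $\gamma_N$. For $\lambda=m\,\gamma_N\tau+n$ and $\mu=j_N\lambda=p\tau+s$,
$$(p,s)=\big(m-\ell n,\ -\ell Nm+(1+\ell^2N)n\big)\equiv(m,n)\bmod\ell.$$
So $\varphi_i(m_i,n_i)=\varphi_i(p_i,s_i)$, and with $k=\sum k_i$,
$$j_N^{-k}\,\mathbb G^\varphi_{k_1,\dots,k_r}(\gamma_N\tau)=\sum_{\mu_1\succ_{\gamma_N}\cdots\succ_{\gamma_N}\mu_r\succ_{\gamma_N}0}\ \prod_{i=1}^r\varphi_i(p_i,s_i)\,\mu_i^{-k_i}.$$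
By the inverse formulas, $m=(1+\ell^2N)p+\ell s$ and $n=\ell Np+s$. Positivity under $\succ_{\gamma_N}$ implies $m\ge0$, that is $p+a_Ns\ge0$ with $a_N=\frac\ell{1+\ell^2N}\in[0,1]$. So $\succ_{\gamma_N}$ is an $a_N$-order. Fix $(p,s)\ne0$. If $p\ne0$, then for large $N$ the number $m=(1+\ell^2N)p+\ell s$ is nonzero and has the sign of $p$. If $p=0$, then $m=\ell s$ is nonzero and has the sign of $s$. So for large $N$ the sign under $\succ_{\gamma_N}$ is the lexicographic one. Lemma 2 with $\Phi(\mu_1,\dots,\mu_r)=\prod_i\varphi_i(p_i,s_i)$, which is bounded because each $\varphi_i$ takes finitely many values, gives (14).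

**The series $\mathbb G_{k_1,\dots,k_r}$.** If $k_1\ge3$, this is $\mathbb G^\varphi$ with all $\varphi_i=1$. If $k_1=2$, repeated use of (13) writes it as a polynomial with rational coefficients in $\mathbb G_2$ and series with first entry $\ge3$, homogeneous for the weight. Since (14) is linear and multiplicative and holds for these, it holds for $\mathbb G_{k_1,\dots,k_r}$ in its weight. $\square$
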